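\title{A bipartite counterexample to \'Ad\'am's conjecture on arc reversal}

\begin{abstract}
\'Ad\'am's conjecture asserts that every digraph containing a directed cycle has an arc whose reversal decreases the number of directed cycles. We disprove it for digraphs without multiple arcs. We construct bipartite oriented graphs $D_h$ on $9+6h$ vertices in which the ratio of cycles created to cycles destroyed by a reversal tends to infinity with $h$, uniformly over all arcs, and we show that $D_h$ is a counterexample exactly when $h\ge 8$. The graph $D_8$ has $57$ vertices and $192$ arcs.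
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{digraph} $D=(V,A)$ is finite, has no loops, and has at most one arc from $x$ to $y$ for each ordered pair $(x,y)$; the opposite arcs $(x,y)$ and $(y,x)$ may both be present. An \emph{oriented graph} is a digraph with no pair of opposite arcs. Paths and cycles are directed, do not repeat vertices, and are counted as subgraphs. \emph{Reversing} an arc $(x,y)$ means replacing it by $(y,x)$. We study the following problem, posed in \cite{source}.

\medskip
\noindent\textbf{Conjecture (\'Ad\'am).} \emph{Every digraph containing a cycle has an arc whose reversal decreases the total number of cycles.}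
\medskip

The conjecture is known to fail for multidigraphs; we do not use this fact. To see why one might expect it to hold otherwise, fix an undirected graph and regard the number of cycles as a function on its orientations, two orientations being neighbors if they differ in one arc. The minimum of this function is $0$: order the vertices and direct every edge forward. For oriented graphs the conjecture says that the function has no other local minimum, so that greedy descent always reaches an acyclic orientation.

The effect of one reversal is a comparison of two path counts. Let $p(u,v)$ be the number of paths from $u$ to $v$, and for an arc $(u,v)$ put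
\[
c(u,v)=p(u,v)-1,\qquad d(u,v)=p(v,u).
\]

\begin{lemma}\label{lem:reversal}
Reversing an arc $(u,v)$ of an oriented graph $D$ gives an oriented graph, destroys $d(u,v)$ cycles and creates $c(u,v)$ cycles.
\end{lemma}

\begin{proof}
Since $(v,u)$ is not an arc of $D$, the new digraph is oriented. Cycles that use neither $(u,v)$ nor $(v,u)$ are unaffected. A cycle of $D$ through $(u,v)$ is that arc together with a path from $v$ to $u$. A new cycle through $(v,u)$ is that arc together with a path from $u$ to $v$ in $D-(u,v)$, and the only path from $u$ to $v$ in $D$ that uses the arc $(u,v)$ is the arc itself.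
\end{proof}

The sparse cases agree with the conjecture. If $(u,v)$ lies on a cycle and $u$ has out-degree $1$ or $v$ has in-degree $1$, then $c(u,v)=0<d(u,v)$. An oriented counterexample must instead have, for every arc $(u,v)$, at least as many detours from $u$ to $v$ as return paths from $v$ to $u$. We construct oriented graphs that contain cycles and satisfy the strict inequality
\begin{equation}\label{eq:star}
p(u,v)-1>p(v,u)\qquad\text{for every arc }(u,v).
\end{equation}
For $h\ge 1$, let $D_h$ be the bipartite oriented graph with $9+6h$ vertices defined in Section~\ref{sec:graph}.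

\begin{theorem}\label{thm:disproof}
The graph $D_h$ contains a cycle and satisfies \eqref{eq:star} for all $h\ge 2^{16}+4$, so reversing any arc strictly increases the number of cycles. Moreover, reversing any arc of $D_h$ creates at least $(h-3)/2^{16}$ times as many cycles as it destroys; this ratio is unbounded as $h\to\infty$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
The graph $D_h$ is a counterexample to \'Ad\'am's conjecture if and only if $h\ge 8$. For $h\ge 8$ every arc reversal strictly increases the number of cycles. The graph $D_8$ has $57$ vertices and $192$ arcs.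
\end{theorem}

Thus the conjecture is false, already for bipartite oriented graphs. Theorem~\ref{thm:disproof} needs no enumeration: path counts in $D_h$ are polynomials in $h$ (Section~\ref{sec:blowup}), and the proof compares their degrees (Section~\ref{sec:degree}). Theorem~\ref{thm:sharp} needs the coefficients, which come from a list of all types of cycles (Sections~\ref{sec:list} and~\ref{sec:threshold}).

\section{Twin classes and polynomial path counts}\label{sec:blowup}

Condition \eqref{eq:star} compares two counts at every arc, and counts of paths are hard to control. We make them tractable by building the graph from a bounded set of vertices, the ports, and classes of $h$ interchangeable vertices. A path alternates between ports and classes, so the paths that follow a given pattern of $k$ ports number about $h^{k-1}$, and for large $h$ only the longest patterns matter.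

A \emph{port system} consists of a finite set of \emph{nodes}, a finite set $S$ of \emph{ports}, and for each port $s$ two disjoint nonempty sets of nodes, the \emph{tail set} $T(s)$ and the \emph{head set} $H(s)$. A port is \emph{fixed} if both sets are singletons and \emph{flexible} otherwise. For a node $i$ put
\[
I_i=\{s: i\in H(s)\},\qquad O_i=\{s : i\in T(s)\}.
\]
The \emph{blow-up of order $h$} has as vertices the ports together with disjoint classes $B_i$ of size $h$, one for each node $i$; every vertex of $B_i$ has in-neighborhood $I_i$ and out-neighborhood $O_i$, and there are no other arcs. It is bipartite, and it is oriented because $T(s)\cap H(s)=\emptyset$ gives $I_i\cap O_i=\emptyset$.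

A \emph{route} of length $k\ge1$ from the port $s_1$ to the node $i_k$ is a sequence $(s_1,i_1,\dots,s_k,i_k)$ of distinct ports $s_j$ and nodes $i_j$, not necessarily distinct, with $i_j\in H(s_j)$ for all $j$ and $i_j\in T(s_{j+1})$ for $j<k$. The route is \emph{closed} if also $i_k\in T(s_1)$, and a \emph{closed trail} is a closed route up to cyclic rotation. In a closed trail we say that $s_j$ is \emph{realized} as $i_{j-1}\to i_j$, with indices mod $k$. Each occurrence $i_j$ of a node is the realized head of $s_j$ and the realized tail of $s_{j+1}$. Hence a closed trail is \emph{balanced}: every node $i$ is a realized head as often as it is a realized tail, and it occurs at most $|O_i|$ times. A closed trail \emph{passes through} $(s,i)$ if it contains $s$ realized with head $i$; it then has exactly one rotation that ends in $s,i$.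

If node $j$ occurs $m_j$ times in a route or closed trail of length $k$, its \emph{weight} is
\[
w=\frac1h\prod_j h(h-1)\cdots(h-m_j+1).
\]
This is a monic polynomial in $h$ of degree $k-1$, and $0\le w\le h^{k-1}$ for every integer $h\ge1$.

\begin{lemma}\label{lem:count}
Let $(s,b)$ be an arc of the blow-up with $s$ a port and $b\in B_i$. Then $d(s,b)$ is the sum of the weights of the closed trails through $(s,i)$, and $c(s,b)$ is the sum of the weights of the routes of length at least $2$ from $s$ to $i$.
\end{lemma}

\begin{proof}
A cycle through $(s,b)$ can be written in one way as $s_1,b_1,\dots,s_k,b_k$ with $s_k=s$ and $b_k=b$. A path from $s$ to $b$ has the same form with $s_1=s$ and $b_k=b$, and it is the arc itself exactly when $k=1$. Replacing each $b_j$ by the index $i_j$ of its class gives a closed route ending in $s,i$, respectively a route from $s$ to $i$. Conversely, such a route together with distinct vertices $b_j\in B_{i_j}$ with $b_k=b$ gives a cycle, respectively a path. Without the condition $b_k=b$ there are $\prod_j h(h-1)\cdots(h-m_j+1)$ choices, and each of the $h$ vertices of $B_i$ occurs as $b_k$ equally often.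
\end{proof}

The two counts differ in one respect: a route never has to enter its first port, so it need not be balanced. The smallest systems already show how this helps and how it can fail.

\begin{example}\label{ex:two}
Take nodes $0,1$ and fixed ports $a,a'$ from $0$ to $1$ and $e$ from $1$ to $0$. For $b\in B_1$ the only closed trail through $(a,1)$ is $(e,0,a,1)$, of weight $h$, and the only route of length at least $2$ from $a$ to $1$ is $(a,1,e,0,a',1)$, of weight $h(h-1)$. The route uses all three ports, which no closed trail can, and reversing $(a,b)$ increases the number of cycles for $h\ge3$. The arcs leaving $e$ spoil the example: $I_0=\{e\}$, so for $b'\in B_0$ we have $c(e,b')=0$ and $d(e,b')=2h$.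

Add a second fixed port $e'$ from $1$ to $0$. The routes from $a$ to $1$ must end in $a'$, so they are $(a,1,e,0,a',1)$ and $(a,1,e',0,a',1)$, and $c(a,b)=2h(h-1)$. But besides $(e,0,a,1)$ and $(e',0,a,1)$ there are now two closed trails through all four ports, $(e,0,a',1,e',0,a,1)$ and the one with $e,e'$ exchanged. So $d(a,b)=2h+2h(h-1)^2$, which exceeds $c(a,b)$ because $1+t^2>t$ for $t=h-1$.
\end{example}

The example suggests looking for a system with two properties:
\begin{itemize}
\item[(A)] no closed trail uses all the ports;
\item[(B)] for every port $s$ and every $i\in H(s)$, some route from $s$ to $i$ uses all the ports, and the same holds after all tail and head sets are exchanged.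
\end{itemize}
Then, by Lemma~\ref{lem:count} applied to the blow-up and to its reverse, $c$ has degree $|S|-1$ and $d$ has degree at most $|S|-2$ at every arc.

\begin{remark}\label{rem:flexible}
Property (B) requires flexible ports when $|S|\ge2$. Suppose all ports are fixed, and for a port $t$ from $i$ to $j$ let $\delta(t)=\varepsilon_j-\varepsilon_i\neq0$, where the $\varepsilon$'s are the standard basis vectors indexed by the nodes. A route from $s$ to the head of $s$ through all ports, with its first two entries deleted, is a closed trail on $S\setminus\{s\}$. By balance, $\delta(s)$ equals $\sigma=\sum_{t\in S}\delta(t)$. If this holds for all $s$, then $\sigma=|S|\sigma$, so $\sigma=0$, a contradiction.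
\end{remark}

\section{The graph $D_h$ and its symmetries}\label{sec:graph}

The nodes are the elements of $\mathbb Z_6$. There are three flexible ports
\[
\begin{array}{lll}
T(X)=\{0,1\}, & T(Y)=\{4,5\}, & T(Z)=\{2,3\},\\
H(X)=\{3,4\}, & H(Y)=\{1,2\}, & H(Z)=\{5,0\},
\end{array}
\]
and six fixed ports $f_{02},f_{24},f_{40},f_{15},f_{53},f_{31}$, where $T(f_{ij})=\{i\}$ and $H(f_{ij})=\{j\}$. The graph $D_h$ is the blow-up of order $h$ of this system (Figure~\ref{fig:D1}). The neighborhoods of the classes are
\[
\begin{array}{c|cccccc}
i&0&1&2&3&4&5\\\hline
I_i& Z,f_{40}& Y,f_{31}& Y,f_{02}& X,f_{53}& X,f_{24}& Z,f_{15}\\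
O_i& X,f_{02}& X,f_{15}& Z,f_{24}& Z,f_{31}& Y,f_{40}& Y,f_{53}
\end{array}
\]
Each of the $6h$ class vertices has two in-neighbors and two out-neighbors, so $D_h$ has $9+6h$ vertices and $24h$ arcs, and a node occurs at most twice in a closed trail.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,scale=0.9,
 nd/.style={circle,draw,inner sep=1.5pt,minimum size=5.5mm},
 fx/.style={rectangle,draw,inner sep=2pt},
 fl/.style={rectangle,draw,fill=black!15,inner sep=3pt}]
\node[nd] (n0) at (30:1.6) {$0$};  \node[nd] (n3) at (30:5.6) {$3$};
\node[nd] (n4) at (150:1.6) {$4$}; \node[nd] (n1) at (150:5.6) {$1$};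
\node[nd] (n2) at (270:1.6) {$2$}; \node[nd] (n5) at (270:5.6) {$5$};
\node[fx] (f40) at (90:0.8) {\small$f_{40}$};  \node[fx] (f31) at (90:2.8) {\small$f_{31}$};
\node[fx] (f24) at (210:0.8) {\small$f_{24}$}; \node[fx] (f15) at (210:2.8) {\small$f_{15}$};
\node[fx] (f02) at (330:0.8) {\small$f_{02}$}; \node[fx] (f53) at (330:2.8) {\small$f_{53}$};
\node[fl] (X) at (90:1.8) {$X$}; \node[fl] (Y) at (210:1.8) {$Y$}; \node[fl] (Z) at (330:1.8) {$Z$};
\foreach \a/\b in {n0/f02,f02/n2,n2/f24,f24/n4,n4/f40,f40/n0,n1/f15,f15/n5,n5/f53,f53/n3,n3/f31,f31/n1}
  \draw[->] (\a)--(\b);
\foreach \a/\b in {n0/X,n1/X,X/n3,X/n4,n4/Y,n5/Y,Y/n1,Y/n2,n2/Z,n3/Z,Z/n5,Z/n0}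
  \draw[->,thick] (\a)--(\b);
\end{tikzpicture}
\caption{The graph $D_1$. Boxes are the nine ports, with the flexible ports $X,Y,Z$ shaded; circles are the six nodes. The graph $D_h$ arises by replacing each circle by $h$ vertices with the same in-neighbors and out-neighbors.}
\label{fig:D1}
\end{figure}

The design is best read through parity. Let $P=\{0,2,4\}$ and $Q=\{1,3,5\}$ be the two \emph{sides}. The fixed ports form the directed triangles $0\to2\to4\to0$ and $1\to5\to3\to1$. Each flexible port has one tail and one head on each side, hence four realizations:
\begin{equation}\label{eq:real}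
\begin{array}{c|cccc}
 &PP&QQ&PQ&QP\\\hline
X&0\to4&1\to3&0\to3&1\to4\\
Y&4\to2&5\to1&4\to1&5\to2\\
Z&2\to0&3\to5&2\to5&3\to0
\end{array}
\end{equation}
The $PP$ and $QQ$ realizations are the reverses of the arcs of the two triangles. So each side is a triangle with arcs in both directions, the two sides share the ports that supply the reversed arcs, and those ports are also the only bridges between the sides.

Three symmetries reduce the $24h$ arcs to two. Define maps on nodes and ports by
\begin{align*}
\alpha&:\ i\mapsto i+2, & &X\mapsto Z\mapsto Y\mapsto X, & &f_{ij}\mapsto f_{i+2,\,j+2},\\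
\rho&:\ i\mapsto 1-i, & &X\mapsto X,\ Y\leftrightarrow Z, & &f_{ij}\mapsto f_{1-i,\,1-j},\\
\gamma&:\ i\mapsto 4-i, & &X\mapsto X,\ Y\leftrightarrow Z, & &f_{ij}\mapsto f_{4-j,\,4-i}.
\end{align*}
In Figure~\ref{fig:D1}, $\alpha$ is a rotation, $\gamma$ is the reflection in the vertical axis, and $\rho$ exchanges the two triangles.

\begin{lemma}\label{lem:sym}
Fix $b\in B_3$. For every arc of $D_h$ the pair $(c,d)$ equals the pair $(c,d)$ of one of the arcs $(X,b)$ and $(f_{53},b)$.
\end{lemma}

\begin{proof}
The three maps permute the fixed ports: $\alpha$ acts as $f_{02}\mapsto f_{24}\mapsto f_{40}\mapsto f_{02}$ and $f_{15}\mapsto f_{31}\mapsto f_{53}\mapsto f_{15}$; $\rho$ as $f_{02}\leftrightarrow f_{15}$, $f_{24}\leftrightarrow f_{53}$, $f_{40}\leftrightarrow f_{31}$; and $\gamma$ as $f_{02}\leftrightarrow f_{24}$, $f_{15}\leftrightarrow f_{53}$, fixing $f_{40}$ and $f_{31}$. By the formulas, $\alpha$ and $\rho$ send the tail and head of a fixed port to the tail and head of its image, and $\gamma$ sends them to the head and tail. On the sets of the flexible ports the node maps act as follows.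
\[
\begin{array}{c|cccccc}
 &T(X)&H(X)&T(Y)&H(Y)&T(Z)&H(Z)\\
 &\{0,1\}&\{3,4\}&\{4,5\}&\{1,2\}&\{2,3\}&\{5,0\}\\\hline
\alpha&T(Z)&H(Z)&T(X)&H(X)&T(Y)&H(Y)\\
\rho&T(X)&H(X)&T(Z)&H(Z)&T(Y)&H(Y)\\
\gamma&H(X)&T(X)&H(Z)&T(Z)&H(Y)&T(Y)
\end{array}
\]
So $\alpha$ and $\rho$ preserve $T$ and $H$, and $\gamma$ exchanges them. Extend each map $\sigma$ to $D_h$ by arbitrary bijections $B_i\to B_{\sigma(i)}$. Since the vertices of a class have the same neighborhoods, $\alpha$, $\rho$ and the permutations within classes are automorphisms of $D_h$, and $\gamma$ sends each arc $(u,v)$ to the arc $(\gamma v,\gamma u)$.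

Consider an arc $(s,b')$ with $s$ a port and $b'\in B_j$. If $s$ is fixed, then $\rho$ if needed, followed by a power of $\alpha$, takes $s$ to $f_{53}$ and hence $j$ to $3$. If $s$ is flexible, a power of $\alpha$ takes $s$ to $X$ and $j$ to $3$ or $4$, and $\rho$ fixes $X$ and exchanges $3$ and $4$. A permutation of $B_3$ then takes the image of $b'$ to $b$. Automorphisms preserve $c$ and $d$. Finally, $\gamma$ turns paths from $u$ to $v$ into reversed paths, so $p(u,v)=p(\gamma v,\gamma u)$ for all $u,v$, and an arc $(b',s)$ has the same pair $(c,d)$ as the arc $(\gamma s,\gamma b')$, which leaves a port.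
\end{proof}

From now on $b$ is a fixed vertex of $B_3$.

\section{Comparing degrees: proof of Theorem~\ref{thm:disproof}}\label{sec:degree}

We first prove property (A). A closed trail through all ports would have to cross between the sides, and balance forbids it.

\begin{lemma}\label{lem:nine}
No closed trail uses all nine ports.
\end{lemma}

\begin{proof}
Suppose one does. The six fixed ports contribute one tail and one head at each node, so the realizations of $X,Y,Z$ alone are balanced. Each $I_i$ and each $O_i$ contains exactly one flexible port, so balance at the nodes $0,\dots,5$ says: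
\[
\begin{array}{ll}
X\text{ has tail }0\iff Z\text{ has head }0,&\quad Z\text{ has tail }3\iff X\text{ has head }3,\\
X\text{ has tail }1\iff Y\text{ has head }1,&\quad Y\text{ has tail }4\iff X\text{ has head }4,\\
Z\text{ has tail }2\iff Y\text{ has head }2,&\quad Y\text{ has tail }5\iff Z\text{ has head }5.
\end{array}
\]
If $X$ has tail $0$, then $Z$ has head $0$ and not $5$, so $Y$ has tail $4$; then $X$ has head $4$ and not $3$, so $Z$ has tail $2$ and $Y$ has head $2$. All three ports are realized inside $P$. If $X$ has tail $1$, then $Y$ has head $1$ and not $2$, so $Z$ has tail $3$; then $X$ has head $3$ and not $4$, so $Y$ has tail $5$ and $Z$ has head $5$. All three are realized inside $Q$. In both cases no port crosses between the sides, so all nodes of the closed trail lie on one side. This is impossible, since the trail contains both $f_{02}$ and $f_{15}$.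
\end{proof}

For property (B), take a closed trail of length $8$ that omits the port $s\in\{X,f_{53}\}$, cut it at node $3$, and put $s$ in front. Writing the nodes above the arrows, this gives the routes
\begin{gather}
X\xrightarrow{3}f_{31}\xrightarrow{1}f_{15}\xrightarrow{5}Y\xrightarrow{2}f_{24}\xrightarrow{4}f_{40}\xrightarrow{0}f_{02}\xrightarrow{2}Z\xrightarrow{5}f_{53}\xrightarrow{3},\label{eq:routeX}\\
f_{53}\xrightarrow{3}f_{31}\xrightarrow{1}f_{15}\xrightarrow{5}Y\xrightarrow{2}f_{24}\xrightarrow{4}f_{40}\xrightarrow{0}f_{02}\xrightarrow{2}Z\xrightarrow{0}X\xrightarrow{3}.\label{eq:routef}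
\end{gather}
Each uses all nine ports. In \eqref{eq:routeX} the nodes $2,3,5$ occur twice, in \eqref{eq:routef} the nodes $0,2,3$ occur twice, and the other three nodes occur once. So each route has weight $h^{-1}\cdot h^3\cdot\bigl(h(h-1)\bigr)^3=h^5(h-1)^3$.

\begin{proof}[Proof of Theorem~\ref{thm:disproof}]
By Lemmas~\ref{lem:reversal} and~\ref{lem:sym} it suffices to treat the arcs $(s,b)$ with $s\in\{X,f_{53}\}$. Lemma~\ref{lem:count} and the routes \eqref{eq:routeX}, \eqref{eq:routef} give $c(s,b)\ge h^5(h-1)^3$.

A path from $b$ to $s$ has the form $b,s_1,b_1,\dots,b_{k-1},s_k=s$. With the arc $(s,b)$ it forms a cycle, so $k\le 8$ by Lemma~\ref{lem:nine}. There are $2$ choices for $s_1$, then at most $2h$ choices for each $b_j$, as $|H(s_j)|\le2$, and $2$ choices for each $s_{j+1}$. Since $1+x+\dots+x^7\le 2x^7$ for $x\ge2$,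
\[
d(s,b)\le 2\sum_{k=1}^{8}(4h)^{k-1}\le 4(4h)^7=2^{16}h^7 .
\]
By Bernoulli's inequality $(1-t)^3\ge1-3t$ for $0\le t\le1$ we have $(h-1)^3/h^2=h(1-1/h)^3\ge h-3$, and therefore
\[
c(s,b)\ \ge\ \frac{(h-1)^3}{h^2}\,h^7\ \ge\ \frac{(h-1)^3}{2^{16}h^2}\,d(s,b)\ \ge\ \frac{h-3}{2^{16}}\,d(s,b).
\]
The closed trails $(f_{31},1,X,3)$ and $(f_{31},1,f_{15},5,f_{53},3)$ have weights $h$ and $h^2$, so $d(s,b)>0$ and $D_h$ contains cycles. For $h\ge2^{16}+4$ we have $h-3>2^{16}$, hence $c(s,b)>d(s,b)$.
\end{proof}

Since $d>0$ at every arc, the ratio $c/d$ is defined and tends to infinity with $h$, uniformly over the arcs.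

\section{All closed trails}\label{sec:list}

The constant $2^{16}$ comes from counting every sequence of choices as a path. To locate the true threshold we need the leading coefficients of $c$ and $d$, so we list the closed trails. Call a port \emph{crossing} if it is realized as $PQ$ or $QP$. Going once around a closed trail we pass from $P$ to $Q$ as often as from $Q$ to $P$, and only $X,Y,Z$ can cross. So there is either no crossing port, or one of each kind.

\subsection*{No crossing}
The trail stays on one side, and its realized ports are distinct arcs of the triangle with arcs in both directions, each of these six arcs belonging to one port. We first find the possible arc sets. For each of the three edges let $x_e\in\{-1,0,1\}$ be the number of chosen arcs along the fixed triangle minus the number against it. Balance at a node says that $x_e$ takes the same value on the two edges at that node, so $x_e$ is constant. If the constant is $\pm1$, the set is one of the two directed triangles. If it is $0$, each edge contributes both arcs or none, which gives three $2$-cycles, three unions of two $2$-cycles, and the set of all six arcs.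

A $2$-cycle or a triangle is traversed in one way. So is a union of two $2$-cycles: at the common node the trail must pass from one $2$-cycle to the other. For all six arcs, take the side $Q$ and start with $1\to3$. After $1\,3\,1\,5$ the step to $1$ is a dead end with two arcs unused, and the step to $3$ forces $1\,3\,1\,5\,3\,5\,1$. After $1\,3\,5$ the steps to $1$ and to $3$ force $1\,3\,5\,1\,5\,3\,1$ and $1\,3\,5\,3\,1\,5\,1$. So there are three closed trails, and the same holds in $P$ by the symmetry $\rho$. A given one of the six arcs therefore lies in noncrossing closed trails of lengths $2,3,4,4,6,6,6$.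

\subsection*{One crossing pair}
A \emph{trail} of length $\ell\ge0$ from node $v$ to node $w$ is a sequence $v=n_0,s_1,n_1,\dots,s_\ell,n_\ell=w$ with distinct ports and $n_{j-1}\in T(s_j)$, $n_j\in H(s_j)$. Let $A$ be the $PQ$-port, $B$ the $QP$-port and $C$ the third flexible port. The closed trail consists of $A$, a trail inside $Q$ from the head of $A$ to the tail of $B$, then $B$, and a trail inside $P$ from the head of $B$ to the tail of $A$. The two trails use fixed ports and possibly $C$, which appears in at most one of them, and every such choice gives a closed trail. The ends are read off from \eqref{eq:real}: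
\[
\begin{array}{cc|ccc}
\text{type}&(A,B)&P\text{-trail}&Q\text{-trail}&C\\\hline
\mathrm{I}&(X,Y)&2\text{ to }0&3\text{ to }5&Z\\
\mathrm{I}&(Y,Z)&0\text{ to }4&1\text{ to }3&X\\
\mathrm{I}&(Z,X)&4\text{ to }2&5\text{ to }1&Y\\
\mathrm{II}&(X,Z)&0\text{ to }0&3\text{ to }3&Y\\
\mathrm{II}&(Y,X)&4\text{ to }4&1\text{ to }1&Z\\
\mathrm{II}&(Z,Y)&2\text{ to }2&5\text{ to }5&X
\end{array}
\]
A trail of fixed ports runs along a directed triangle, so it is determined by its starting node and its length, which is at most $3$. In particular it returns to its start only if it is empty or the whole triangle.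

\emph{Type I.} On each side the trail runs from $v$ to $w$, where $v\to w$ is the realization of $C$ on that side and $w\to v$ is a fixed port. Without $C$ there is one trail, $v\to u\to w$, of length $2$; it omits exactly the fixed port $w\to v$. A trail with $C$ is a fixed trail from $v$ to $v$, then $C$, then a fixed trail from $w$ to $w$; each of these is empty or the whole triangle, and they are not both the triangle. This gives three trails, of lengths $1,4,4$. Adding $A$, $B$ and the trail of length $2$ on the other side, each type~I pair yields closed trails of lengths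
\[
6\ \ (C\text{ absent});\qquad 5,8,8\ \ (C\text{ in }P);\qquad 5,8,8\ \ (C\text{ in }Q).
\]

\emph{Type II.} On each side the trail runs from $v$ to $v$, where $v$ is the node not incident with the realization $e\to e'$ of $C$ on that side, and the fixed triangle is $v\to e'\to e\to v$. A trail with $C$ would contain fixed trails from $v$ to $e$ and from $e'$ to $v$. These are $v\to e'\to e$ and $e'\to e\to v$, which share the port $e'\to e$. So $C$ is absent, each trail is empty or the whole triangle, and each type~II pair yields closed trails of lengths $2,5,5,8$.

\begin{lemma}\label{lem:eight}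
In a closed trail of length $8$ two nodes occur twice and four occur once, so its weight is $h^5(h-1)^2$.
\end{lemma}

\begin{proof}
By the list above, such a trail has a crossing pair, and on each side it contains the whole triangle or the trail $v\to u\to w$. So all six nodes occur. Each occurs at most twice and there are eight occurrences. The weight is $h^{-1}\cdot h^4\cdot\bigl(h(h-1)\bigr)^2$.
\end{proof}

\subsection*{The trails through the two arcs}
Table~\ref{tab:lengths} records the lengths of the closed trails (a)~through $(X,3)$, (b)~through $(f_{53},3)$, that is, containing $f_{53}$, and (c)~through $(X,3)$ and not containing $f_{53}$.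

\begin{table}[ht]
\centering
\begin{tabular}{c|ccc}
family&(a) through $(X,3)$&(b) with $f_{53}$&(c) in (a), not in (b)\\\hline
no crossing, in $Q$&$2,3,4,4,6,6,6$&$2,3,4,4,6,6,6$&$2,3,4$\\
$(X,Y)$&$6;\ 5,8,8;\ 5,8,8$&$8,8$&$6;\ 5,8,8;\ 5$\\
$(Y,Z)$&$5,8,8$&$6;\ 5,8,8;\ 8,8$&$5$\\
$(Z,X)$&--&$6;\ 5,8,8;\ 8,8$&--\\
$(X,Z)$&$2,5,5,8$&$5,8$&$2,5$\\
$(Y,X)$&--&$5,8$&--\\
$(Z,Y)$&--&$5,8$&--
\end{tabular}
\caption{Lengths of the closed trails that contain $X$ with head $3$, that contain $f_{53}$, and that contain $X$ with head $3$ but not $f_{53}$.}
\label{tab:lengths}
\end{table}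

\emph{Column (a).} The port $X$ has head $3$ when it is realized as $0\to3$ or as $1\to3$. In the first case $A=X$, and all trails of the families $(X,Y)$ and $(X,Z)$ qualify. In the second case the trail is noncrossing in $Q$ and contains the arc $1\to3$, or $C=X$ is used in $Q$, which happens only in the type~I family $(Y,Z)$.

\emph{Column (b).} In type~I, a $Q$-trail of length $1$ never contains $f_{53}$ and one of length $4$ always does. The $Q$-trail of length $2$ omits only the fixed port opposite to the $QQ$ realization of $C$, and this is $f_{53}$ exactly when $C=Z$. So in $(X,Y)$ only the two trails with a $Q$-trail of length $4$ count, and in $(Y,Z)$ and $(Z,X)$ all trails count except the one with a $Q$-trail of length $1$. In type~II the $Q$-trail must be the triangle, and the $P$-trail is empty or the triangle.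

\emph{Column (c).} The noncrossing trails with $1\to3$ and without $5\to3$ are $1\,3\,1$, $1\,3\,5\,1$ and $1\,3\,1\,5\,1$. In $(X,Y)$ we delete the two trails of column~(b). In $(Y,Z)$ with $C=X$ in $Q$ the $Q$-trail must have length $1$, and in $(X,Z)$ it must be empty.

\begin{remark}
There are $3\cdot4+3\cdot1=15$ closed trails of length $8$, with $120$ realized ports in all. Columns (a) and (b) contain $7$ and $13$ of these trails. By symmetry each of the six pairs (flexible port, head) lies on $7$ and each of the six fixed ports on $13$, and indeed $6\cdot7+6\cdot13=120$.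
\end{remark}

\section{The threshold: proof of Theorem~\ref{thm:sharp}}\label{sec:threshold}

Column~(a) has seven entries $8$, four entries $6$, five entries $5$, two entries $4$, one entry $3$ and two entries $2$. Column~(b) has thirteen entries $8$, five entries $6$, five entries $5$, two entries $4$, one entry $3$ and one entry $2$. A closed trail of length $k$ has weight at most $h^{k-1}$, so Lemmas~\ref{lem:count} and~\ref{lem:eight} give
\begin{gather}
d(X,b)\le 7h^5(h-1)^2+4h^5+5h^4+2h^3+h^2+2h,\label{eq:dX}\\
13h^5(h-1)^2\le d(f_{53},b)\le 13h^5(h-1)^2+5h^5+5h^4+2h^3+h^2+h.\label{eq:df}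
\end{gather}
To show that a reversal decreases the number of cycles for small $h$ we also need an upper bound on $c$. For the fixed port $f_{53}$ the list of closed trails provides one, because $f_{53}$ has the single head $3$ and so every route from $f_{53}$ to $3$ arises as in Section~\ref{sec:degree}.

\begin{lemma}\label{lem:cf}
For all $h\ge1$,
\[
2h^5(h-1)^3\le c(f_{53},b)\le 2h^5(h-1)^3+h^6+4h^5+h^4+h^3+2h^2 .
\]
\end{lemma}

\begin{proof}
Let $(f_{53},3,s_2,i_2,\dots,s_k,3)$ be a route with $k\ge2$. Its last port lies in $I_3\setminus\{f_{53}\}$, so $s_k=X$. Since $3\in T(s_2)$, deleting the first two entries leaves a closed route of length $k-1$ that ends in $X,3$ and omits $f_{53}$. Conversely, a closed trail of column~(c), rotated to end in $X,3$ and prefixed by $f_{53},3$, is such a route. So the routes correspond to the entries $\ell$ of column~(c), which are $8,8,6,5,5,5,5,4,3,2,2$, and the route has length $\ell+1$ and weight at most $h^{\ell}$. For $\ell=8$, node $3$ occurs once in the closed trail, being entered only through $X$. By Lemma~\ref{lem:eight} the route then has three nodes occurring twice and three occurring once, so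 its weight is $h^5(h-1)^3$. Lemma~\ref{lem:count} completes the proof.
\end{proof}

At the arc $(f_{53},b)$ the leading terms compare $2(h-1)$ with $13$, and $2(h-1)>13$ exactly when $h\ge8$. It remains to control the lower-order terms and to check the arc $(X,b)$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
\emph{Let $h\ge8$.} In \eqref{eq:df} we have $5h^4+2h^3+h^2+h\le 9h^4<2h^5$, so $d(f_{53},b)<13h^5(h-1)^2+7h^5$. By Lemma~\ref{lem:cf},
\[
c(f_{53},b)-d(f_{53},b)>h^5(h-1)^2(2h-15)-7h^5\ge 49h^5-7h^5>0 .
\]
At the arc $(X,b)$ the weight $h^5(h-1)^3$ of the route \eqref{eq:routeX} equals the leading term $7h^5(h-1)^2$ of \eqref{eq:dX} when $h=8$, so one more route is needed. We use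
\[
X\xrightarrow{3}Z\xrightarrow{0}f_{02}\xrightarrow{2}f_{24}\xrightarrow{4}Y\xrightarrow{1}f_{15}\xrightarrow{5}f_{53}\xrightarrow{3},
\]
in which node $3$ occurs twice and the other five nodes once, so that its weight is $h^5(h-1)$. In \eqref{eq:dX} we have $5h^4+2h^3+h^2+2h\le5h^4+5h^3<h^5$, since $h^2>5h+5$, and so $d(X,b)<7h^5(h-1)^2+5h^5$. As $(h-1)^2-7(h-1)\ge0$,
\[
c(X,b)-d(X,b)>h^5(h-1)\bigl[(h-1)^2-7(h-1)+1\bigr]-5h^5\ge h^5(h-6)>0 .
\]
By Lemma~\ref{lem:sym}, \eqref{eq:star} holds. Since $D_h$ contains cycles and, by Lemma~\ref{lem:reversal}, every reversal increases their number, $D_h$ is a counterexample. For $h=8$ it has $9+48=57$ vertices and $24\cdot8=192$ arcs.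

\emph{Let $2\le h\le7$.} We show that reversing $(f_{53},b)$ decreases the number of cycles. For $h\ge2$ we have $h^{-1}+h^{-2}+2h^{-3}\le\frac12+\frac14+\frac14=1$, that is, $h^4+h^3+2h^2\le h^5$. Lemma~\ref{lem:cf} gives $c(f_{53},b)\le2h^5(h-1)^3+h^5(h+5)$, and with \eqref{eq:df}
\[
d(f_{53},b)-c(f_{53},b)\ge h^5\bigl[(h-1)^2(15-2h)-(h+5)\bigr].
\]
The bracket is positive in each case:
\[
\begin{array}{c|cccccc}
h&2&3&4&5&6&7\\\hline
(h-1)^2(15-2h)&11&36&63&80&75&36\\
h+5&7&8&9&10&11&12
\end{array}
\]

\emph{Let $h=1$.} Here the lower bound in \eqref{eq:df} vanishes, so we argue directly. The only out-neighbor of $f_{53}$ is $b$, so $c(f_{53},b)=0$, while the closed trail $(f_{31},1,f_{15},5,f_{53},3)$ has weight $1$, so $d(f_{53},b)\ge1$. Again the reversal decreases the number of cycles, and $D_h$ is not a counterexample for $h\le7$.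
\end{proof}

\begin{thebibliography}{9}
\bibitem{source}
\emph{\'Ad\'am's Conjecture and Arc Reversal Problems},
\texttt{https://\allowbreak scholarworks.\allowbreak lib.\allowbreak csusb.\allowbreak edu/\allowbreak cgi/\allowbreak viewcontent.cgi?\allowbreak article=1409\&\allowbreak context=etd}.
\end{thebibliography}
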